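\title{A union of two prefix-independent positional objectives that is not positional}

\begin{abstract}
Kopczy\'nski's conjecture states that prefix-independent positional objectives are closed under unions. We show in ZFC that it fails for positionality over arbitrary arenas. The colors are the finite binary words. For a set $A$ of infinite binary words, the objective $W_A$ requires that all but finitely many of the colors seen lie on finitely many branches taken from $A$. A union $\bigcup_i W_{A_i}$ is positional if and only if $\bigcup_i A_i$ contains no perfect set. For a Bernstein set $B$, the objectives $W_B$ and $W_{2^\omega\setminus B}$ are therefore positional and their union is not. The failure occurs on a countable arena with a single vertex of Eve, where she wins the union but has no winning finite-memory strategy.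
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Games and the question}

Fix a set $C$ of \emph{colors}. An \emph{objective} is a set $W\subseteq C^\omega$. A \emph{$C$-graph} is a pair $(V,E)$ with $E\subseteq V\times C\times V$, of arbitrary cardinality, in which every vertex has at least one outgoing edge; the edge $(v,c,v')$ leaves $v$, has color $c$ and has target $v'$. The \emph{label} of a path is its sequence of colors. An \emph{arena} is a $C$-graph whose vertices are partitioned into vertices controlled by Eve and vertices controlled by Adam. The players move a token along the edges, and the owner of the current vertex chooses the next edge. A \emph{play} is an infinite path, and a \emph{history} is a finite path, possibly reduced to a single vertex. Eve wins a play if its label belongs to $W$.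

A \emph{strategy} $\sigma$ for Eve maps each history ending in an Eve vertex $v$ to an edge leaving $v$. A path is \emph{consistent} with $\sigma$ if every edge of the path that leaves an Eve vertex is the edge that $\sigma$ assigns to the history preceding it. The strategy $\sigma$ \emph{wins $W$ from $v$} if every play from $v$ consistent with $\sigma$ has its label in $W$, and \emph{Eve wins $W$ from $v$} if some strategy does. A strategy is \emph{positional} if the edge it chooses depends only on the last vertex of the history. A \emph{finite-memory} strategy is given by a finite set $M$ of memory states, an initial state, an update function $M\times E\to M$ applied along each edge taken, and a function that chooses an outgoing edge from the current Eve vertex and the current memory state. Positional strategies are the case $|M|=1$.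

An objective $W$ is \emph{positional} (over arbitrary arenas) if for every arena there is one positional strategy that wins $W$ from every vertex from which Eve wins $W$. It is \emph{prefix-independent} if $uw\in W\iff w\in W$ for all $u\in C^*$ and $w\in C^\omega$. Positionality says that Eve never needs to remember the past in order to win; prefix-independence says that no finite part of the past matters for deciding who won. We take the following conjecture from~\cite{sigma2}.

\begin{quote}
\textbf{Kopczy\'nski's conjecture.} Prefix-independent positional objectives are closed under unions.
\end{quote}

The analogous statement for positionality over finite arenas is false (Kozachinskiy). The question treated here is the one for arbitrary arenas: if $W_1,W_2\subseteq C^\omega$ are prefix-independent and positional, for an arbitrary set $C$, must $W_1\cup W_2$ be positional?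

\subsection*{Why one would guess yes}

The simplest need for memory comes from a conjunction. On a single Eve vertex with two loops colored $a$ and $b$, Eve wins the objective ``both $a$ and $b$ occur infinitely often'' by alternating, while positional strategies produce only $a^\omega$ or $b^\omega$. A disjunction asks for no such alternation, and on arenas in which Adam controls no vertex the conjecture does hold. Let $V_i$ be the set of vertices from which Eve wins $W_i$, and let $\tau_i$ be a positional strategy that wins $W_i$ from all of $V_i$. Eve wins $W_1\cup W_2$ from $v$ exactly when some play from $v$ has its label in $W_1$ or in $W_2$, that is, when $v\in V_1\cup V_2$. Let her use $\tau_1$ on $V_1$ and $\tau_2$ elsewhere. The $\tau_1$-play from a vertex of $V_1$ stays in $V_1$, since all its suffixes have labels in $W_1$. So a play from $V_1\cup V_2$ either enters $V_1$ and has a suffix with label in $W_1$, or avoids $V_1$ and is the $\tau_2$-play from a vertex of $V_2$. Eve wins in both cases.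

This argument breaks down in the presence of Adam, because Eve may win $W_1\cup W_2$ from a vertex from which she wins neither $W_1$ nor $W_2$: take one Adam vertex with loops $a$ and $b$, let $W_1$ be ``$a$ occurs infinitely often'', and let $W_2$ be its complement. At such vertices the positionality of $W_1$ and $W_2$ gives no information. Our counterexample lives in this gap.

\subsection*{Results}

Let $T=2^{<\omega}$ be the set of finite binary words, ordered by the prefix relation, and take $C=T$, a countable set of colors. For $b\in 2^\omega$ let $b|_n$ be the prefix of $b$ of length $n$, and let $\mathrm{br}(b)=\{b|_n:n\in\omega\}\subseteq T$ be the \emph{branch} of $b$. For $F\subseteq 2^\omega$ put $\mathrm{br}(F)=\bigcup_{b\in F}\mathrm{br}(b)$. For $w\in C^\omega$ let $\mathrm{Occ}(w)$ be the set of colors that occur in $w$.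

A \emph{hereditary family} is a nonempty family $\mathcal F$ of finite subsets of $2^\omega$ that is closed under taking subsets. It defines
\[
J_{\mathcal F}=\{X\subseteq T:\ X\setminus\mathrm{br}(F)\text{ is finite for some }F\in\mathcal F\},\qquad
W_{\mathcal F}=\{w\in T^\omega:\ \mathrm{Occ}(w)\in J_{\mathcal F}\}.
\]
Closure under subsets is only a normalization: adding to $\mathcal F$ the subsets of its members changes neither $J_{\mathcal F}$ nor $\bigcup\mathcal F$. For $A\subseteq 2^\omega$ let $[A]^{<\omega}$ be the family of finite subsets of $A$ and write $W_A=W_{[A]^{<\omega}}$. Thus $w\in W_A$ if and only if $\mathrm{Occ}(w)$ is covered, up to finitely many elements, by finitely many branches from $A$. For $A=\emptyset$ this is the objective ``only finitely many colors occur''. The more general objectives $W_{\mathcal F}$ are introduced because unions of objectives $W_A$ have this form.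

The space $2^\omega$ carries the product topology, with basic open sets $N_s=\{b: s\text{ is a prefix of }b\}$ for $s\in T$. A subset of $2^\omega$ is \emph{perfect} if it is nonempty, closed and has no isolated point. A \emph{Bernstein set} is a set $B\subseteq 2^\omega$ such that neither $B$ nor $2^\omega\setminus B$ contains a perfect set; such sets exist in ZFC (Lemma~\ref{lem:bernstein}).

\begin{theorem}\label{thm:main}
Let $B\subseteq 2^\omega$ be a Bernstein set. Then $W_1=W_B$ and $W_2=W_{2^\omega\setminus B}$ are prefix-independent and positional over arbitrary arenas, but $W_1\cup W_2$ is not positional. Moreover, there is a countable arena with a single Eve vertex $q$ such that Eve wins $W_1\cup W_2$ from $q$ and no finite-memory strategy wins $W_1\cup W_2$ from $q$.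
\end{theorem}

Kopczy\'nski's conjecture is therefore false, in ZFC, over arbitrary arenas. Theorem~\ref{thm:main} follows from an exact description of the positional objectives among the $W_{\mathcal F}$.

\begin{theorem}\label{thm:class}
Let $\mathcal F$ be a hereditary family. The following are equivalent.
\begin{enumerate}
\item[(1)] $W_{\mathcal F}$ is positional over arbitrary arenas.
\item[(2)] On every countable arena with a single Eve vertex, if Eve wins $W_{\mathcal F}$ from that vertex, then she wins from it with a finite-memory strategy.
\item[(3)] $\bigcup\mathcal F$ contains no perfect set.
\end{enumerate}
\end{theorem}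

The two directions have different flavors. If $\bigcup\mathcal F$ contains a perfect set $P$, there is a game in which the players descend together along a branch from $P$ that Adam chooses; Eve wins by remembering the current node, and with finite memory she cannot keep up (Section~\ref{sec:game}). Conversely, $W_{\mathcal F}$ is positional as soon as every winning strategy reaches a point after which it confines the colors to one fixed set of $J_{\mathcal F}$ (Section~\ref{sec:glue}). If some winning strategy never reaches such a point, a diagonal argument shows that its plays follow uncountably many branches, and these can be arranged to form an analytic set, which then contains a perfect set (Section~\ref{sec:safe}). Section~\ref{sec:proofs} proves the two theorems and draws consequences. Section~\ref{sec:prelim} collects the facts needed about branches and perfect sets.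

\section{Branches, perfect sets and analytic sets}\label{sec:prelim}

An \emph{antichain} is a set of words in $T$ none of which is a prefix of another. We say that $X\subseteq T$ \emph{follows} $b\in 2^\omega$ if $X\cap\mathrm{br}(b)$ is infinite, and we write $\partial X$ for the set of all $b$ that $X$ follows. Part (c) of the next lemma says that $\partial X$ is a canonical witness for $X\in J_{\mathcal F}$, and part (d) gives Adam a way to win against every $\mathcal F$ at once.

\begin{lemma}\label{lem:J}
Let $\mathcal F$ be a hereditary family.
\begin{enumerate}
\item[(a)] $X\in J_{\mathcal F}$ if and only if $X\subseteq D\cup\mathrm{br}(F)$ for some finite $D\subseteq T$ and some $F\in\mathcal F$. The family $J_{\mathcal F}$ is closed under subsets and under adding finitely many elements, and it contains all finite sets and all $\mathrm{br}(b)$ with $b\in\bigcup\mathcal F$.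
\item[(b)] $W_{\mathcal F}$ is prefix-independent, and $X^\omega\subseteq W_{\mathcal F}$ for every $X\in J_{\mathcal F}$.
\item[(c)] If $X\in J_{\mathcal F}$, then $\partial X\in\mathcal F$ and $X\setminus\mathrm{br}(\partial X)$ is finite.
\item[(d)] No set in $J_{\mathcal F}$ contains an infinite antichain.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first sentence restates the definition with $D=X\setminus\mathrm{br}(F)$, and the two closure properties follow from it. Since $\mathcal F$ is nonempty and closed under subsets, $\emptyset\in\mathcal F$, and $\{b\}\in\mathcal F$ for each $b\in\bigcup\mathcal F$.

(b) The sets $\mathrm{Occ}(uw)$ and $\mathrm{Occ}(w)$ differ by finitely many elements, and $\mathrm{Occ}(w)\subseteq X$ for $w\in X^\omega$. Apply (a).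

(c) Let $F\in\mathcal F$ be such that $X\setminus\mathrm{br}(F)$ is finite. If $b\ne b'$, then $\mathrm{br}(b)\cap\mathrm{br}(b')$ is the finite set of common prefixes of $b$ and $b'$. So for $b\notin F$ the set $\mathrm{br}(b)\cap\mathrm{br}(F)$ is finite, and $X\cap\mathrm{br}(b)\subseteq (X\setminus\mathrm{br}(F))\cup(\mathrm{br}(b)\cap\mathrm{br}(F))$ is finite. Hence $\partial X\subseteq F$, and $\partial X\in\mathcal F$. Finally,
\[
X\setminus\mathrm{br}(\partial X)\ \subseteq\ (X\setminus\mathrm{br}(F))\cup\bigcup_{b\in F\setminus\partial X}(X\cap\mathrm{br}(b)),
\]
and the right-hand side is a finite union of finite sets.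

(d) Any two elements of $\mathrm{br}(b)$ are comparable, so $\mathrm{br}(b)$ contains at most one element of an antichain. An antichain inside $D\cup\mathrm{br}(F)$ has at most $|D|+|F|$ elements.
\end{proof}

For $P\subseteq 2^\omega$ let $T_P=\mathrm{br}(P)$ be the tree of prefixes of elements of $P$.

\begin{lemma}\label{lem:perfect}
Let $P\subseteq 2^\omega$ be perfect.
\begin{enumerate}
\item[(a)] If infinitely many prefixes of $b\in 2^\omega$ lie in $T_P$, then $b\in P$.
\item[(b)] For every $s\in T_P$ there is an infinite antichain of proper extensions of $s$ in $T_P$.
\item[(c)] $|P|=2^{\aleph_0}$.
\end{enumerate}
\end{lemma}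

\begin{proof}
(a) If $b|_n\in T_P$ then $N_{b|_n}$ meets $P$. When this holds for infinitely many $n$, every neighborhood of $b$ meets $P$, and $P$ is closed.

(b) Choose $b\in P$ extending $s$, and for $n\ge|s|$ let $t_n$ be the word $b|_n$ followed by the letter $1-b(n)$. Each $t_n$ properly extends $s$. For $n<n'$ the words $t_n$ and $t_{n'}$ differ at position $n$, so the $t_n$ form an antichain. Let $m\ge|s|$. Since $b$ is not isolated in $P$, there is $b'\in P\cap N_{b|_m}$ with $b'\neq b$. If $n\ge m$ is the first position where $b$ and $b'$ differ, then $t_n=b'|_{n+1}\in T_P$. So $t_n\in T_P$ for infinitely many $n$.

(c) By recursion on $u\in 2^{<\omega}$ define $s_u\in T_P$, starting from the empty word and letting $s_{u0},s_{u1}$ be two incomparable proper extensions of $s_u$ given by (b). For $a\in 2^\omega$ the words $s_{a|_n}$ are the prefixes, of increasing lengths, of a unique $f(a)\in 2^\omega$, and $f(a)\in P$ by (a). If $a\neq a'$ and $u$ is their longest common prefix, then one of $f(a),f(a')$ extends $s_{u0}$ and the other extends $s_{u1}$, so $f$ is injective.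
\end{proof}

\begin{lemma}\label{lem:bernstein}
There is a Bernstein set of cardinality $2^{\aleph_0}$.
\end{lemma}

\begin{proof}
Let $\kappa$ be the least ordinal of cardinality $2^{\aleph_0}$. By Lemma~\ref{lem:perfect}(a) a perfect set $P$ is determined by the subset $T_P$ of the countable set $T$, so there are at most $2^{\aleph_0}$ perfect sets. List them, with repetitions if necessary, as $(P_\alpha)_{\alpha<\kappa}$. By recursion on $\alpha$ choose two distinct points $x_\alpha,y_\alpha\in P_\alpha$ outside $\{x_\beta,y_\beta:\beta<\alpha\}$. This is possible because the latter set has cardinality less than $2^{\aleph_0}=|P_\alpha|$. Let $B=\{x_\alpha:\alpha<\kappa\}$. All chosen points are distinct, so $|B|=2^{\aleph_0}$ and $y_\alpha\notin B$. Each $P_\alpha$ contains the point $x_\alpha\in B$ and the point $y_\alpha\notin B$, so it is contained neither in $2^\omega\setminus B$ nor in $B$.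
\end{proof}

We use one theorem of descriptive set theory. A \emph{Polish space} is a separable, completely metrizable space; examples are $2^\omega$, the space $T^\omega$ with the product topology of the countable discrete space $T$, and products of two Polish spaces. The \emph{Borel sets} of a space form the smallest family that contains the open sets and is closed under complements and countable unions. A set $A\subseteq 2^\omega$ is \emph{analytic} if it is the projection to $2^\omega$ of a Borel subset of $Y\times 2^\omega$ for some Polish space $Y$.

\begin{quote}
\textbf{Perfect set theorem} (Souslin). Every uncountable analytic subset of $2^\omega$ contains a perfect set.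
\end{quote}

\section{A game that needs infinite memory}\label{sec:game}

Let $P\subseteq 2^\omega$ be perfect. The arena $\mathcal A_P$ has one Eve vertex $q$ and one Adam vertex $p_s$ for each $s\in T_P$. Its edges are
\[
(q,s,p_s)\ \text{ for } s\in T_P,\qquad (p_s,t,q)\ \text{ for } s,t\in T_P \text{ with } t \text{ a proper extension of } s.
\]
In each round Eve names a node $s$ of the tree $T_P$, and Adam must answer with a proper extension of $s$ in $T_P$. The arena is countable, and every vertex has an outgoing edge because every node of $T_P$ has a proper extension in $T_P$. The vertex $q$ carries no record of the last answer.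

\begin{example}\label{ex:full}
Let $P=2^\omega$, so that $T_P=T$. Suppose that Eve names the empty word and then always repeats Adam's last answer. If Adam answers $01$, then $0110$, then $01101$, the label begins with the empty word followed by $01,\,01,\,0110,\,0110,\,01101,\,01101$. All colors lie on a single branch $\mathrm{br}(b)$, and Adam is free to choose $b$. So Eve wins $W_A\cup W_{2^\omega\setminus A}$ for every $A\subseteq 2^\omega$. A positional strategy names the same word $s$ in every round. Adam answers $s1,\,s01,\,s001,\dots$, an infinite antichain, and by Lemma~\ref{lem:J}(d) the label is in no $W_{\mathcal F}$.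
\end{example}

For a general perfect set $P$, closedness keeps the branch inside $P$, and the absence of isolated points supplies the antichains.

\begin{proposition}\label{prop:game}
Let $P\subseteq 2^\omega$ be perfect and let $\mathcal F$ be a hereditary family.
\begin{enumerate}
\item[(a)] If $P\subseteq\bigcup\mathcal F$, then Eve wins $W_{\mathcal F}$ from $q$ in $\mathcal A_P$.
\item[(b)] No finite-memory strategy wins $W_{\mathcal F}$ from $q$ in $\mathcal A_P$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Eve first names the empty word, which is in $T_P$ since $P\neq\emptyset$, and afterwards names Adam's last answer. In a consistent play each of Adam's answers $t_0,t_1,\dots\in T_P$ properly extends the previous one, so they are prefixes of a unique $b\in 2^\omega$, and $b\in P$ by Lemma~\ref{lem:perfect}(a). All colors of the play lie in $\mathrm{br}(b)$, which belongs to $J_{\mathcal F}$ by Lemma~\ref{lem:J}(a).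

(b) Let $\sigma$ be a finite-memory strategy with memory $M$. At $q$ it chooses among at most $|M|$ edges, so it names only words from a finite set $S\subseteq T_P$. For $s\in S$ let $t^s_0,t^s_1,\dots$ list without repetition an infinite antichain of proper extensions of $s$ in $T_P$ (Lemma~\ref{lem:perfect}(b)). Consider the play from $q$ consistent with $\sigma$ in which Adam answers $t^s_j$ when the token is at $p_s$ after $j$ earlier visits to $p_s$. Every second vertex of the play is some $p_s$ with $s\in S$, so some $p_s$ is visited infinitely often and the set of colors of the play contains $\{t^s_j:j\in\omega\}$. By Lemma~\ref{lem:J}(d) the label is not in $W_{\mathcal F}$.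
\end{proof}

\begin{remark}
The arena $\mathcal A_P$ has infinitely many edges from $p_s$ to $q$. To avoid parallel edges, add an Adam vertex $r_t$ with the single edge $(r_t,t,q)$ for each $t\in T_P$ and replace each edge $(p_s,t,q)$ by $(p_s,t,r_t)$. The arena stays countable with one Eve vertex, Adam's answer is merely read twice, and the proof above applies to it as well.
\end{remark}

\section{From safe vertices to positional strategies}\label{sec:glue}

In this section $C$ and $W\subseteq C^\omega$ are arbitrary. Some objectives are positional for a plain reason. If Eve only has to keep all colors inside a set $D$, then at each vertex any edge with color in $D$ that leads to a vertex where she can continue to do so is good enough, whatever the history. We isolate a condition under which $W$ reduces to such objectives, one region of the arena at a time.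

Let $H$ be a $C$-graph. It \emph{satisfies} $W$ if every infinite path of $H$ has its label in $W$. For a vertex $x$ of $H$, let $\mathrm{Col}(x)$ be the set of colors of the edges that lie on paths starting in $x$. The vertex $x$ is \emph{safe} for $W$ if $\mathrm{Col}(x)^\omega\subseteq W$: the colors available from $x$ may be combined in any order without leaving $W$.

\begin{proposition}\label{prop:glue}
Let $W\subseteq C^\omega$ be prefix-independent, and suppose that every nonempty $C$-graph that satisfies $W$ has a safe vertex. Then $W$ is positional over arbitrary arenas.
\end{proposition}

Applied to the tree of histories of a winning strategy, the hypothesis yields a positional strategy on some set of vertices only. We therefore take a maximal region on which a positional strategy wins, and apply the hypothesis to the histories that avoid this region, so that the new choices do not conflict with the old ones.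

\begin{proof}
Let $G=(V,E)$ be an arena. Consider pairs $(U,\tau)$ where $U\subseteq V$ and $\tau$ assigns an outgoing edge to each Eve vertex of $U$. Call such a pair \emph{solved} if
\begin{enumerate}
\item[(i)] $\tau(v)$ has its target in $U$ for each Eve vertex $v\in U$, and all edges leaving Adam vertices of $U$ have their targets in $U$;
\item[(ii)] every $\tau$-play has its label in $W$, where a \emph{$\tau$-play} is a play that starts in $U$ and takes the edge $\tau(v)$ at each Eve vertex $v$ it visits.
\end{enumerate}
By (i), a $\tau$-play stays in $U$. Order solved pairs by letting $(U,\tau)\le(U',\tau')$ if $U\subseteq U'$ and $\tau'$ extends $\tau$.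

\emph{A maximal solved pair exists.} The pair $(\emptyset,\emptyset)$ is solved. Let $(U,\tau)$ be the union of a nonempty chain of solved pairs $(U_i,\tau_i)$. Condition (i) for a vertex $v\in U_i$ follows from (i) for $(U_i,\tau_i)$. A $\tau$-play that starts in $U_i$ stays in $U_i$, where $\tau$ agrees with $\tau_i$, so it is a $\tau_i$-play and (ii) holds. Zorn's lemma gives a maximal solved pair $(U,\tau)$. We claim that $U$ contains every vertex from which Eve wins $W$. Then any positional strategy that extends $\tau$ is as required.

\emph{Eve cannot force the token from $V\setminus U$ into $U$ in one step.} More precisely: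
\begin{enumerate}
\item[(A)] no edge leaving an Eve vertex $v\notin U$ has its target in $U$;
\item[(B)] every Adam vertex $v\notin U$ has an edge with target outside $U$.
\end{enumerate}
If (A) fails at $v$, extend $\tau$ to $v$ by an edge into $U$; if (B) fails at $v$, keep $\tau$. In both cases $U\cup\{v\}$ satisfies (i), and a play from $v$ that obeys the new pair is one edge followed by a $\tau$-play, so its label is in $W$ by prefix-independence. This contradicts maximality.

\emph{The tree of histories that avoid $U$.} Suppose that $\sigma$ wins $W$ from a vertex $y\notin U$. Let $H$ be the graph whose vertices, called nodes, are the histories from $y$ that are consistent with $\sigma$ and have all their vertices outside $U$; if $h$ and its extension $he$ by one edge $e$ are nodes, $H$ has an edge from $h$ to $he$ with the color of $e$. The history reduced to $y$ is a node. If a node $h$ ends in an Eve vertex, then $h\sigma(h)$ is a node by (A). If $h$ ends in an Adam vertex, then $he$ is a node for the edge $e$ given by (B). So $H$ is a nonempty $C$-graph. An infinite path of $H$ from a node $h$ extends $h$ to a play from $y$ consistent with $\sigma$. The label of this play is in $W$, and the label of the path is a suffix of it, hence in $W$ by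 prefix-independence. Thus $H$ satisfies $W$ and has a safe node $h_0$. Let $D=\mathrm{Col}(h_0)$, so that $D^\omega\subseteq W$.

\emph{Enlarging $U$.} Let $S$ be the set of last vertices of the nodes that extend $h_0$, including $h_0$ itself. Then $S$ is nonempty and disjoint from $U$. For each $v\in S$ fix a node $h_v$ that extends $h_0$ and ends in $v$. If $v$ is an Eve vertex, let $\tau'(v)=\sigma(h_v)$; since $h_v\sigma(h_v)$ is a node extending $h_0$, the edge $\tau'(v)$ has its color in $D$ and its target in $S$. If $v$ is an Adam vertex and $e$ leaves $v$, then either the target of $e$ is in $U$, or $h_ve$ is a node extending $h_0$, and then $e$ has its color in $D$ and its target in $S$. So $(U\cup S,\tau\cup\tau')$ satisfies (i). A $(\tau\cup\tau')$-play that never visits $U$ stays in $S$ and has its label in $D^\omega\subseteq W$. One that visits $U$ has a suffix that is a $\tau$-play, so its label is in $W$ by prefix-independence. Hence $(U\cup S,\tau\cup\tau')$ is solved and strictly larger than $(U,\tau)$, a contradiction.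
\end{proof}

Prefix-independence cannot be dropped. For $W=\{ab^\omega\}$ no nonempty graph satisfies $W$, since a path labeled $ab^\omega$ has a suffix labeled $b^\omega$; so the other hypothesis holds vacuously. Yet on one Eve vertex with loops $a$ and $b$, Eve wins $W$ and no positional strategy does.

\section{Safe vertices for $W_{\mathcal F}$}\label{sec:safe}

We return to $C=T$. Let $H$ be a nonempty $T$-graph that satisfies $W_{\mathcal F}$. By Lemma~\ref{lem:J}(b), a vertex $x$ with $\mathrm{Col}(x)\in J_{\mathcal F}$ is safe. So we suppose that $\mathrm{Col}(x)\notin J_{\mathcal F}$ for every $x$ and try to build an infinite path whose label is not in $W_{\mathcal F}$.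

Take first $\mathcal F=\{\emptyset\}$, where $J_{\mathcal F}$ consists of the finite sets. Every $\mathrm{Col}(x)$ is infinite. Start at any vertex $x_0$. Having reached $x_k$, pick a color $c_k\in\mathrm{Col}(x_k)$ not seen so far and walk from $x_k$ along a finite path that ends with an edge of color $c_k$; let $x_{k+1}$ be its endpoint. The resulting infinite path sees infinitely many colors, a contradiction. With Proposition~\ref{prop:glue}, this already proves that ``only finitely many colors occur'' is positional.

The same walk works when $\bigcup\mathcal F$ is countable. There are then countably many sets $Y_0,Y_1,\dots$ of the form $D\cup\mathrm{br}(F)$ with $D$ finite and $F\in\mathcal F$. At step $k$ pick $c_k\in\mathrm{Col}(x_k)\setminus Y_k$. The set of colors of the path is contained in no $Y_k$, so it is not in $J_{\mathcal F}$.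

The Bernstein set of Lemma~\ref{lem:bernstein} is uncountable, and $\omega$ steps cannot deal with uncountably many sets one by one. By Lemma~\ref{lem:J}(c), only the branches that paths of $H$ actually follow need to be dealt with. If all paths of $H$ are taken into account, this gains nothing: let $H$ consist of a root and, for each $b\in B$, a ray starting at the root with colors $b|_0,b|_1,b|_2,\dots$; it satisfies $W_B$, and its paths follow every element of $B$. But the walk above does not need all paths. It needs, for each vertex $x$ and each color $c\in\mathrm{Col}(x)$, one way to go from $x$ to an edge of color $c$. Once these are fixed, a walk is coded by its sequence $(c_0,c_1,\dots)\in T^\omega$, a point of a Polish space whatever the cardinality of $H$, and the set of branches followed becomes analytic.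

\begin{lemma}\label{lem:key}
Let $\mathcal F$ be a hereditary family such that $\bigcup\mathcal F$ contains no perfect set, and let $H$ be a nonempty $T$-graph that satisfies $W_{\mathcal F}$. Then $\mathrm{Col}(x)\in J_{\mathcal F}$ for some vertex $x$ of $H$.
\end{lemma}

\begin{proof}
Suppose that $\mathrm{Col}(x)\notin J_{\mathcal F}$ for every vertex $x$. We find an uncountable analytic set $Q\subseteq\bigcup\mathcal F$. By the perfect set theorem $Q$ contains a perfect set, which contradicts the hypothesis on $\bigcup\mathcal F$.

\emph{Runs.} For each vertex $x$ and each $c\in\mathrm{Col}(x)$ fix a finite path $\pi(x,c)$ from $x$ whose last edge has color $c$, and let $x\cdot c$ be its endpoint. Fix a vertex $x_0$. A sequence $r=(c_0,c_1,\dots)\in T^\omega$ is a \emph{run} if $c_i\in\mathrm{Col}(x_i)$ for all $i$, where $x_{i+1}=x_i\cdot c_i$. Let $R$ be the set of runs, and for $r\in R$ let $Z_r=\{c_i:i\in\omega\}$. The concatenation of the nonempty paths $\pi(x_i,c_i)$ is an infinite path of $H$. Its label is in $W_{\mathcal F}$ and its set of colors contains $Z_r$, so $Z_r\in J_{\mathcal F}$ by Lemma~\ref{lem:J}(a). Let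
\[
Q=\bigcup_{r\in R}\partial Z_r .
\]
By Lemma~\ref{lem:J}(c), $\partial Z_r\in\mathcal F$ for each $r\in R$, so $Q\subseteq\bigcup\mathcal F$.

\emph{$Q$ is analytic.} If $r\notin R$ and $i$ is least with $c_i\notin\mathrm{Col}(x_i)$, then no sequence that begins with $c_0,\dots,c_i$ is a run. So $R$ is closed in $T^\omega$. For $i,n\in\omega$ the set $O_{i,n}$ of pairs $(r,b)\in T^\omega\times 2^\omega$ with $c_i=b|_n$ is open, since membership depends only on $c_i$ and $b|_n$. The set $Z_r$ follows $b$ if and only if for every $m$ there are $n\ge m$ and $i$ with $c_i=b|_n$. Hence $Q$ is the projection to $2^\omega$ of the Borel set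
\[
(R\times 2^\omega)\cap\bigcap_{m}\ \bigcup_{n\ge m}\ \bigcup_{i}O_{i,n}.
\]

\emph{$Q$ is uncountable.} Suppose that $Q$ is countable. Then there are countably many pairs $(D,F)$ with $D\subseteq T$ finite, $F\in\mathcal F$ and $F\subseteq Q$, and $(\emptyset,\emptyset)$ is one of them. List the corresponding sets $D\cup\mathrm{br}(F)$, with repetitions if necessary, as $Y_0,Y_1,\dots$; each $Y_k$ is in $J_{\mathcal F}$. Define a run by recursion. Given $x_k$, we have $\mathrm{Col}(x_k)\not\subseteq Y_k$, because $J_{\mathcal F}$ is closed under subsets and $\mathrm{Col}(x_k)\notin J_{\mathcal F}$; pick $c_k\in\mathrm{Col}(x_k)\setminus Y_k$ and let $x_{k+1}=x_k\cdot c_k$. The run $r=(c_0,c_1,\dots)$ satisfies $Z_r\not\subseteq Y_k$ for all $k$. On the other hand, let $F=\partial Z_r$ and $D=Z_r\setminus\mathrm{br}(F)$. Then $F\subseteq Q$ by the definition of $Q$, while $F\in\mathcal F$ and $D$ is finite by Lemma~\ref{lem:J}(c). So $D\cup\mathrm{br}(F)$ is some $Y_k$, and it contains $Z_r$, a contradiction.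
\end{proof}

The countability of $T$ was used twice: to make $T^\omega$ Polish and to have only countably many finite sets $D$. The hypothesis on $\bigcup\mathcal F$ was used once, at the end, and the lemma fails without it. If $P\subseteq\bigcup\mathcal F$ is perfect, let $H$ be the tree $T_P$ with an edge of color $t$ from each node to each of its children $t$ in $T_P$. The colors of an infinite path lie on $\mathrm{br}(b)$ for some $b\in P$, so $H$ satisfies $W_{\mathcal F}$, while each $\mathrm{Col}(s)$ contains an infinite antichain by Lemma~\ref{lem:perfect}(b).

\section{Proofs of the theorems and consequences}\label{sec:proofs}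

\begin{proof}[Proof of Theorem~\ref{thm:class}]
(3)$\Rightarrow$(1). The objective $W_{\mathcal F}$ is prefix-independent by Lemma~\ref{lem:J}(b). By Lemma~\ref{lem:key}, a nonempty $T$-graph that satisfies $W_{\mathcal F}$ has a vertex $x$ with $\mathrm{Col}(x)\in J_{\mathcal F}$, and $x$ is safe by Lemma~\ref{lem:J}(b). Proposition~\ref{prop:glue} gives (1).

(1)$\Rightarrow$(2). A positional strategy is a finite-memory strategy with one memory state.

(2)$\Rightarrow$(3). If $P\subseteq\bigcup\mathcal F$ is perfect, then by Proposition~\ref{prop:game} the arena $\mathcal A_P$ violates (2).
\end{proof}

\subsection*{Unions}

\begin{corollary}\label{cor:unions}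
Let $(A_i)_{i\in I}$ be a family of subsets of $2^\omega$ with $I\neq\emptyset$ arbitrary.
\begin{enumerate}
\item[(a)] $\bigcup_i W_{A_i}=W_{\mathcal F}$ for the hereditary family $\mathcal F=\bigcup_i[A_i]^{<\omega}$, and $\bigcup\mathcal F=\bigcup_iA_i$.
\item[(b)] $\bigcup_i W_{A_i}$ is positional if and only if $\bigcup_iA_i$ contains no perfect set. In particular, $W_A$ is positional if and only if $A$ contains no perfect set.
\item[(c)] If $I$ is countable, every $A_i$ is analytic and every $W_{A_i}$ is positional, then $\bigcup_iW_{A_i}$ is positional.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) A nonempty union of hereditary families is hereditary. A word $w$ is in $W_{\mathcal F}$ if and only if $\mathrm{Occ}(w)\setminus\mathrm{br}(F)$ is finite for some $i$ and some $F\in[A_i]^{<\omega}$, that is, if and only if $w\in W_{A_i}$ for some $i$. Also $\bigcup[A_i]^{<\omega}=A_i$.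

(b) Apply Theorem~\ref{thm:class} to $\mathcal F$.

(c) By (b) no $A_i$ contains a perfect set, so each $A_i$ is countable by the perfect set theorem. Then $\bigcup_iA_i$ is countable and contains no perfect set by Lemma~\ref{lem:perfect}(c). Apply (b).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The objectives $W_1$ and $W_2$ are prefix-independent by Lemma~\ref{lem:J}(b) and positional by Corollary~\ref{cor:unions}(b). By Corollary~\ref{cor:unions}(a), $W_1\cup W_2=W_{\mathcal F}$ with $\bigcup\mathcal F=2^\omega$. The set $P=2^\omega$ is perfect, so by Proposition~\ref{prop:game} Eve wins $W_1\cup W_2$ from $q$ in the countable arena $\mathcal A_P$, and no finite-memory strategy does. In particular no positional strategy does.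
\end{proof}

In this arena Eve wins neither $W_1$ nor $W_2$ from $q$: otherwise a positional strategy would win $W_1$ or $W_2$, hence $W_1\cup W_2$, from $q$. One memory state suffices for each of $W_1$ and $W_2$ on all arenas, and no finite number suffices for their union. So the memory needed for a union of two prefix-independent objectives is not bounded by any finite function of the two memories.

Corollary~\ref{cor:unions}(b) also shows what kind of set the counterexample requires. If $I$ is countable, every $W_{A_i}$ is positional and $\bigcup_iW_{A_i}$ is not, then $\bigcup_iA_i$ contains a perfect set and is uncountable, so some $A_i$ is uncountable and contains no perfect set. Within this class, a failure for countable unions therefore needs a set that violates the conclusion of the perfect set theorem, such as a Bernstein set. Uncountable unions fail with much simpler sets: each $W_{\{b\}}$ is positional, since a single point is not a perfect set, and $\bigcup_{b\in 2^\omega}W_{\{b\}}$ is not. The role of the Bernstein set is to distribute these objectives among two positional ones.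

\subsection*{Neutral letters}

A color $\varepsilon$ is \emph{neutral} for $W$ if two infinite words obtained from one another by inserting or deleting occurrences of $\varepsilon$ are both in $W$ or both outside $W$. Such a color marks edges that carry no information, and one may ask whether the conjecture holds for objectives that have one. Let $\varepsilon\notin T$, take $C=T\cup\{\varepsilon\}$, and let
\[
W^\varepsilon_{\mathcal F}=\{w\in C^\omega:\ \mathrm{Occ}(w)\cap T\in J_{\mathcal F}\},\qquad W^\varepsilon_A=W^\varepsilon_{[A]^{<\omega}}.
\]
Inserting or deleting $\varepsilon$ does not change $\mathrm{Occ}(w)\cap T$, so $\varepsilon$ is neutral for $W^\varepsilon_{\mathcal F}$. Words with finitely many letters other than $\varepsilon$ belong to $W^\varepsilon_{\mathcal F}$.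

\begin{proposition}\label{prop:neutral}
Theorems~\ref{thm:main} and~\ref{thm:class} and Corollary~\ref{cor:unions} remain true with $W^\varepsilon_{\mathcal F}$ and $W^\varepsilon_A$ in place of $W_{\mathcal F}$ and $W_A$.
\end{proposition}

\begin{proof}
We go through the results used. By Lemma~\ref{lem:J}(a), $W^\varepsilon_{\mathcal F}$ is prefix-independent, and $X^\omega\subseteq W^\varepsilon_{\mathcal F}$ whenever $X\subseteq C$ and $X\cap T\in J_{\mathcal F}$. Proposition~\ref{prop:game} holds because $\mathcal A_P$ uses only colors in $T$ and $W^\varepsilon_{\mathcal F}\cap T^\omega=W_{\mathcal F}$. Proposition~\ref{prop:glue} is stated for arbitrary $C$. It remains to see that, if $\bigcup\mathcal F$ contains no perfect set, a nonempty $C$-graph $H$ that satisfies $W^\varepsilon_{\mathcal F}$ has a vertex $x$ with $\mathrm{Col}(x)\cap T\in J_{\mathcal F}$; such a vertex is safe. Run the proof of Lemma~\ref{lem:key} with $\mathrm{Col}(x)\cap T$ in place of $\mathrm{Col}(x)$. Runs are still elements of $T^\omega$. The label $w$ of the infinite path attached to a run $r$ satisfies $Z_r\subseteq\mathrm{Occ}(w)\cap T\in J_{\mathcal F}$, so $Z_r\in J_{\mathcal F}$. The rest of that proof uses only this fact, the definition of runs and the assumption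 that $\mathrm{Col}(x_k)\cap T\notin J_{\mathcal F}$. The proofs in the present section then apply word for word, with $\mathrm{Occ}(w)\cap T$ in place of $\mathrm{Occ}(w)$.
\end{proof}

Requiring a neutral letter therefore does not rescue the conjecture.

\subsection*{Finite arenas}

An arena with finitely many vertices and edges carries finitely many colors, so by Lemma~\ref{lem:J}(a) every play on it has its label in $W_{\mathcal F}$, for every hereditary family $\mathcal F$. In particular every such play is won for $W_1$ and for $W_2$. The counterexample is thus a phenomenon of infinite arenas only, different from the failure over finite arenas mentioned in the introduction.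

\begin{thebibliography}{1}

\bibitem{sigma2}
\emph{Positionality in $\Sigma_2^0$ and a Completeness Result}.
\texttt{https://drops.dagstuhl.de/\allowbreak storage/\allowbreak 00lipics/\allowbreak lipics-vol289-stacs2024/\allowbreak LIPIcs.STACS.2024.54/\allowbreak LIPIcs.STACS.2024.54.pdf},
doi:10.4230/lipics.stacs.2024.54.

\end{thebibliography}
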